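# Two endomorphisms of a finite union-semilattice can have exponentially large nilpotency class

## The guess: a polynomial bound, tried for small $n$

Fix a positive integer $n$ and an $n$-element set $V$. We consider maps that send non-empty subsets of $V$ to non-empty subsets and respect unions, and ask how long one must compose such maps before everything is smeared out over the whole of $V$. The first guess is: at most polynomially long in $n$. Here is the precise setting.

**Definition (endomorphism).** Let $\mathcal P(n)^+$ be the semilattice of all non-empty subsets of $V$ under union. An endomorphism is a map $x:\mathcal P(n)^+\to\mathcal P(n)^+$ with $x(A\cup B)=x(A)\cup x(B)$ for all non-empty $A,B\subseteq V$.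

Write $x(v)$ for $x(\{v\})$. Then $x(A)=\bigcup_{v\in A}x(v)$, so $x$ is determined by the non-empty sets $x(v)$; conversely every assignment $v\mapsto x(v)\ne\emptyset$ defines an endomorphism. Endomorphisms are monotone: $A\subseteq B$ implies $x(A)\subseteq x(B)$. One may picture $x$ as a digraph on $V$ with an edge $v\to w$ whenever $w\in x(v)$. Every vertex has an out-edge, and $x^t(v)$ is the set of endpoints of walks of length $t$ from $v$.

**Definition (nilpotent family, class).** A family $\{x_1,\dots,x_k\}$ of endomorphisms is nilpotent if for some positive integer $N$ every product of $N$ members (repetitions allowed) is the constant map $A\mapsto V$. The least such $N$ is the nilpotency class.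

In a word $z_1z_2\cdots z_\ell$ we apply $z_1$ first, then $z_2$, and so on. Both notions concern all products of a given length, so this convention does not affect them. If all products of length $N$ are constant, so are all longer ones, because the last $N$ letters already send everything to $V$.

*Example.* Let $V=\{0,1\}$, $x(0)=\{1\}$, $x(1)=\{0,1\}$. Then $x(\{0\})\ne V$, but $x^2(0)=x(1)=V$ and $x^2(1)=x(V)=V$. So $\{x\}$ is nilpotent of class $2$.

**Conjecture.** For every natural $k$ there exist an exponent $f(k)$ and a constant $c(k)$ such that every nilpotent family of $k$ endomorphisms of $\mathcal P(n)^+$ has nilpotency class at most $c(k)n^{f(k)}$.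

Here $f(k),c(k)$ depend only on $k$, and the bound is required for all $n\ge1$. The conjecture will turn out to be true for $k=1$ and false for every $k\ge2$.

For $n=1$ the only endomorphism is constant and the class is $1$. For $n=2$ we shall see in Lemma 2 that the class is at most $2$ for any family, and the example attains this. The first real test is one map on many points.

## One map: the class is at most $(n-1)^2+1$

**Theorem 1 (Wielandt).** The largest class of a nilpotent family consisting of one endomorphism of $\mathcal P(n)^+$ is $(n-1)^2+1$.

In matrix language: the maximal exponent of a primitive $n\times n$ Boolean matrix is $(n-1)^2+1$ (H. Wielandt, *Math. Z.* 52 (1950) 642–648; proof in Holladay–Varga, *Proc. AMS* 9 (1958) 631–634). A Boolean matrix is a digraph, and it is primitive if some power has all entries $1$, which says exactly that $\{x\}$ is nilpotent; the exponent is the class. Here is a short proof. It shows which feature of the case $k=1$ is special.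

**Upper bound.** The case $n=1$ is clear, so let $n\ge2$, and let $x^N$ be the constant map $V$. The digraph of $x$ is strongly connected, because $x^N(v)=V$ for all $v$. We first find a cycle of length $g\le n-1$. Cycles exist. If all had length $n$, then all closed walks would have length divisible by $n$, since a closed walk decomposes into cycles. But $x^N$ and $x^{N+1}$ are both constant, so there are closed walks of lengths $N$ and $N+1$ at each vertex, and $n\ge2$ cannot divide both.

Let $Z$ be such a cycle and let $u$ be a vertex of $Z$. Then $u\in x^g(u)$. Put $U_0=\{u\}$ and $U_{j+1}=x^g(U_j)$. From $U_0\subseteq U_1$ we get $U_1\subseteq U_2$ by applying the monotone map $x^g$, and so on: $U_0\subseteq U_1\subseteq U_2\subseteq\cdots$. If $U_j=U_{j+1}$, the chain is constant from $U_j$ on; since $x^{gN}$ is the constant map $V$, we have $U_N=V$, and hence $U_j=V$. So the chain grows strictly until it reaches $V$, and $U_{n-1}=V$; that is, $x^{g(n-1)}(u)=V$.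

From any vertex $v$ a shortest walk to $Z$ has at most $n-g$ steps; continuing around $Z$ we reach a vertex of $Z$ in exactly $n-g$ steps. Hence $x^{\,n-g+g(n-1)}(v)=V$, and
$$n-g+g(n-1)=n+g(n-2)\le n+(n-1)(n-2)=(n-1)^2+1 .$$
Since $V$ is fixed by $x$ (being $x^N(V)\subseteq x(V)$), also $x^{(n-1)^2+1}(v)=V$.

**Lower bound.** For $n=1$ the class is $1$. For $n\ge2$ take $V=\{0,\dots,n-1\}$, $x(i)=\{i+1\}$ for $i<n-1$, $x(n-1)=\{0,1\}$. To see that $\{x\}$ is nilpotent, note that vertex $n-1$ lies on closed walks of lengths $n$ (through $0$) and $n-1$ (through the edge $n-1\to1$). Any $L\ge n(n-1)$ can be written $L=h(n-1)+r'$ with $0\le r'<n-1$ and $h\ge n>r'$, so $L=r'n+(h-r')(n-1)$ is the length of a closed walk at $n-1$. Going from $v$ to $n-1$ takes at most $n-1$ steps, and from $n-1$ to $w$ at most $n-1$ steps, so there are walks $v\to w$ of every length at least $n(n-1)+2n$.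

A closed walk at $0$ that uses the edge $n-1\to0$ exactly $\alpha\ge1$ times and the edge $n-1\to1$ exactly $\beta$ times has length $\alpha n+\beta(n-1)$. If this were $(n-1)^2$, then $n-1$ would divide $\alpha n$, hence $\alpha$, so $\alpha n\ge(n-1)n>(n-1)^2$, a contradiction. So $0\notin x^{(n-1)^2}(0)$, and the class is at least $(n-1)^2+1$. $\square$

Since $(n-1)^2+1\le n^2$ for $n\ge1$, the conjecture holds for $k=1$ with $f(1)=2$, $c(1)=1$.

The sensible next move is to run the same proof for two maps. It stops at the chain $U_0\subseteq U_1\subseteq\cdots$. There the inclusion $U_1\subseteq U_2$ came from applying to $U_0\subseteq U_1$ the same map that had produced $U_1$. With two maps the letters of the word are chosen freely, no factor of it needs to be repeated, and nothing forces the sets to grow; further on we shall see long sequences in which all sets have the same size. What survives is only that no set repeats.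

## What remains with several maps: no set repeats

**Lemma 2.** Let $X$ be a nilpotent family of class $N$.

(a) $x(V)=V$ for all $x\in X$.

(b) If $N\ge2$, there are $z_1,\dots,z_{N-1}\in X$ and a singleton $A_0$ such that the sets $A_t=z_t(A_{t-1})$, $1\le t\le N-1$, are all $\ne V$, and $A_0,\dots,A_{N-1}$ are pairwise distinct. Hence $N\le2^n-2$ for $n\ge2$.

(c) If $X=\{x,y\}$ with $x\ne y$ and $2\le k\le N-1$, then there is a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(n)^+$ of the same class $N$.

*Proof.* (a) $V=x^N(V)=x(x^{N-1}(V))\subseteq x(V)$ by monotonicity.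

(b) Some product $z_1\cdots z_{N-1}$ is not the constant map, so it sends some set to a set other than $V$, and by monotonicity the same holds for some singleton $A_0$ inside that set. By (a) a sequence that reaches $V$ stays at $V$, so no $A_t$ with $1\le t\le N-1$ is $V$. Moreover $n\ge2$, because for $n=1$ the class is $1$; so $A_0\ne V$ too. If $A_s=A_t$ with $s<t$, the word $u=z_{s+1}\cdots z_t$ fixes $A_s\ne V$, so no power of $u$ is constant; but $u^N$ is a product of at least $N$ letters, a contradiction. So $A_0,\dots,A_{N-1}$ are $N$ distinct non-empty proper subsets of $V$, and there are $2^n-2$ of those. If $N=1$ and $n\ge2$, then $N\le2^n-2$ trivially.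

(c) With the $A_t$ of (b), let $f_t$ be the endomorphism given by the word $z_1\cdots z_t$, for $1\le t\le N-1$. These are distinct, since the sets $f_t(A_0)=A_t$ are. So $\{x,y\}\cup\{f_1,\dots,f_{N-1}\}$ has at least $N-1\ge k$ elements; choose $k$ of them including $x$ and $y$. A product of $N$ chosen maps is a product of at least $N$ letters $x,y$, hence constant. The class is not smaller than $N$, because $x,y$ belong to the family. $\square$

For $n=2$ this gives class at most $2$, as promised. By (c), to refute the conjecture for all $k\ge2$ it is enough to find pairs of maps with large class.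

## A binary counter that uses $m$ maps

We look for a long sequence of distinct sets. The useful observation is that the value $V$ acts as a crash: once $V$ appears, it stays. If we declare $x(v)=V$, then $x$ can be applied without a crash only to sets that avoid $v$. So a map can test that a set avoids certain points, write new points, and keep old ones. That is enough to count in binary.

Let $m\ge1$ and $W=\{(i,\varepsilon):0\le i<m,\ \varepsilon\in\{0,1\}\}$. The point $(i,\varepsilon)$ stands for "digit $i$ equals $\varepsilon$". For $0\le c<2^m$ with binary digits $c=\sum_ic_i2^i$ put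
$$S(c)=\{(i,c_i):0\le i<m\}.$$
If $c<2^m-1$ has exactly $j$ trailing ones, then $c_0=\dots=c_{j-1}=1$, $c_j=0$, and adding $1$ makes digits $0,\dots,j-1$ zero, makes digit $j$ one, and leaves the rest unchanged. So let
$$R_j=\{(0,0),(1,0),\dots,(j-1,0),(j,1)\},\qquad 0\le j<m.$$
This is what the increment writes. It is also what must be absent before: $S(c)\cap R_j=\emptyset$ says precisely that $c_0=\dots=c_{j-1}=1$ and $c_j=0$. For $v=(i,\varepsilon)$ define
$$x_j(v)=\begin{cases}V&v\in R_j\\R_j&v\notin R_j,\ i\le j\\R_j\cup\{v\}&v\notin R_j,\ i>j,\end{cases}\qquad V=W .$$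
If $c$ has $j$ trailing ones and $c<2^m-1$, then $x_j(S(c))=R_j\cup\{(i,c_i):i>j\}=S(c+1)$. So a word of length $2^m-1$ leads from $S(0)$ to $S(2^m-1)\neq V$. For nilpotency one must bound all words, not only the intended one. The following count does it.

**Lemma 3.** Let $j_1,\dots,j_\ell\in\{0,\dots,m-1\}$ be a sequence such that between any two equal entries $J$ there is an entry larger than $J$. Then $\ell\le2^m-1$.

*Proof.* Let $u_j$ be the number of entries equal to $j$. The gaps between consecutive occurrences of $j$ are disjoint and each contains a larger entry, so $u_j\le1+u_{j+1}+\dots+u_{m-1}$. Thus $u_{m-1}\le1$, and downward induction gives $u_j\le1+(2^{m-2-j}+\dots+2+1)=2^{m-1-j}$. Summing over $j$ gives $\ell\le2^m-1$. $\square$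

Suppose a word $x_{j_1}\cdots x_{j_\ell}$ sends some set to a set $\ne V$. Note $x_j(V)=V$, so no intermediate set is $V$. If the hypothesis of Lemma 3 failed, there would be two consecutive occurrences of some $J$ with all entries between them smaller than $J$. After the first $x_J$ the set contains $(J,1)\in R_J$. Each $x_j$ with $j<J$ keeps this point, because its first coordinate exceeds $j$. So at the second $x_J$ the set meets $R_J$ and becomes $V$, a contradiction. Hence $\ell\le2^m-1$, and $\{x_0,\dots,x_{m-1}\}$ is nilpotent of class exactly $2^m$, on $n=2m$ points.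

This does not refute the conjecture, because the number of maps is $m=n/2$, while $k$ must be fixed as $n$ grows.

## Two maps on $2m^2$ points

The remedy is to store the index $j$ in the set itself. Make $m$ copies of $W$, called levels. One letter $a$ moves a set up by one level, and one letter $b$ performs "$x_j$" if the set is at level $j$, and returns it to level $0$.

**Theorem 4.** For every $m\ge2$ there is a nilpotent family of two endomorphisms of $\mathcal P(2m^2)^+$ of nilpotency class at least $2^{m+1}-m-1$. Hence, with $n=2m^2$, the class exceeds $2^{\sqrt{n/2}}$. Consequently the conjecture is false for every $k\ge2$.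

**Step 1: the construction.** Here we write the two maps down. Let $W$, $R_j$, $S(c)$ be as above, $V=W\times\{0,\dots,m-1\}$, so $|V|=2m^2$. For $v=(i,\varepsilon)\in W$ and $0\le j<m$ let
$$x_a(v,j)=\begin{cases}\{(v,j+1)\}&j<m-1\\V&j=m-1\end{cases}\qquad
x_b(v,j)=\begin{cases}V&v\in R_j\\R_j\times\{0\}&v\notin R_j,\ i\le j\\(R_j\cup\{v\})\times\{0\}&v\notin R_j,\ i>j.\end{cases}$$
The maps differ: at the point $((0,0),0)$ the first gives $\{((0,0),1)\}$ and the second $\{((0,1),0)\}$. Each map sends some point to $V$, so $x_a(V)=x_b(V)=V$. For $\emptyset\ne A\subseteq W$: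

* $x_a(A\times\{j\})=A\times\{j+1\}$ if $j<m-1$, and $=V$ if $j=m-1$;
* $x_b(A\times\{j\})=V$ if $A\cap R_j\ne\emptyset$, and otherwise $x_b(A\times\{j\})=\bigl(R_j\cup\{(i,\varepsilon)\in A:i>j\}\bigr)\times\{0\}$.

So the image of a singleton under any word is either $V$ or of the form $A\times\{j\}$ with $A\ne\emptyset$; we call $j$ its level. (These are different possibilities, since $m\ge2$.)

**Step 2: nilpotency.** We bound the length of every word that sends some singleton to a set $\ne V$; by monotonicity, singletons suffice. Let $w$ be such a word. No intermediate set is $V$. Let $j_1,j_2,\dots$ be the levels at which the successive letters $b$ of $w$ are applied. If the hypothesis of Lemma 3 failed, there would be two consecutive occurrences of some $J$ in this sequence with only smaller levels between them. Right after the first of these two letters $b$ the set is $A\times\{0\}$ with $(J,1)\in R_J\subseteq A$. The letter $a$ does not change $A$, and a letter $b$ applied at a level $j<J$ keeps $(J,1)$ because $J>j$. So at the second $b$ we have $(J,1)\in A\cap R_J$, and the set becomes $V$, a contradiction. By Lemma 3, $w$ has at most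 $2^m-1$ letters $b$. It never has $m$ consecutive letters $a$, since these would push any level past $m-1$. Its at most $2^m$ maximal runs of $a$ (before, between and after the letters $b$) therefore have length at most $m-1$ each, and
$$|w|\le(2^m-1)+2^m(m-1)=m2^m-1 .$$
So every word of length $m2^m$ is the constant map $V$.

**Step 3: a long word.** We run the counter. Let $0\le c<2^m-1$ and let $j\le m-1$ be the number of trailing ones of $c$. Then $S(c)\cap R_j=\emptyset$, and the word $a^jb$ maps
$$S(c)\times\{0\}\ \mapsto\ S(c)\times\{j\}\ \mapsto\ \bigl(R_j\cup\{(i,c_i):i>j\}\bigr)\times\{0\}=S(c+1)\times\{0\}.$$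
Here $j=\nu_2(c+1)$, the exponent of $2$ in $c+1$. Concatenating for $c=0,\dots,2^m-2$ gives a word of length
$$\sum_{c=0}^{2^m-2}\bigl(1+\nu_2(c+1)\bigr)=(2^m-1)+\nu_2\bigl((2^m-1)!\bigr)=(2^m-1)+(2^m-1-m)=2^{m+1}-m-2,$$
by Legendre's formula $\nu_2(N!)=N-(\text{number of ones in the binary expansion of }N)$. It maps $S(0)\times\{0\}$ to $S(2^m-1)\times\{0\}\ne V$. So the class is at least $2^{m+1}-m-1$, which exceeds $2^m=2^{\sqrt{n/2}}$ because $2^m>m+1$ for $m\ge2$.

**Step 4: all $k\ge2$.** Fix $k\ge2$ and any constants $c,f$. For all large $m$ we have $2^m>c\,(2m^2)^f$ and $2^m\ge k+1$. The family above has class $N>2^m$, so $k\le N-1$, and Lemma 2(c) gives a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(2m^2)^+$ of class $N>c\,(2m^2)^f$. So no $c(k),f(k)$ exist. $\blacksquare$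

*Example, $m=2$, $n=8$.* Here $R_0=\{(0,1)\}$, $R_1=\{(0,0),(1,1)\}$, and the word is $b\cdot ab\cdot b$:
$$S(0)\times\{0\}\xrightarrow{\,b\,}S(1)\times\{0\}\xrightarrow{\,a\,}S(1)\times\{1\}\xrightarrow{\,b\,}S(2)\times\{0\}\xrightarrow{\,b\,}S(3)\times\{0\}.$$
All five sets have two elements. For general $m$ all sets along the word have $m$ elements: the growth on which the proof of Theorem 1 relied is absent.

## How close to $2^n$ can one get?

Theorem 4 uses $2m^2$ points to store $m$ bits, because each digit is present at every level. Lemma 2(b) allows almost one bit per point. Let $N_k(n)$ be the largest class of a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(n)^+$.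

**Theorem 5.** There is an absolute constant $C$ such that for every $k\ge2$ and all $n\ge n_0(k)$
$$2^{\,n-Cn\frac{\log\log n}{\log n}}\ \le\ N_k(n)\ \le\ 2^n-2 .$$
In particular $\lim_n\frac1n\log_2N_k(n)=1$ for every $k\ge2$. For $k=1$, $N_1(n)=(n-1)^2+1$.

(Take logarithms to base $2$; another base only affects $C$ and $n_0(k)$.) So the bound asked for in the conjecture holds exactly for $k=1$. The statement for $k=1$ is Theorem 1, and the upper bound is Lemma 2(b). Suppose the lower bound is known for $k=2$. For $k\ge3$ and $n$ so large that $N_2(n)\ge k+1$, Lemma 2(c), applied to a pair of class $N_2(n)$, gives $N_k(n)\ge N_2(n)$, hence the same lower bound. So everything that follows concerns two distinct maps $x_0\ne x_1$.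

The plan is to stop designing the sets $A_t$ directly. A set of points can be read as a set of states of a nondeterministic automaton, and "crash" as "accept". The words that do not crash are then the words that avoid certain forbidden patterns, and the task becomes to force a long but finite sequence of letters by forbidden patterns that few states can detect.

## Automata turned into pairs of endomorphisms

Words are now binary words, and a factor is a contiguous subword. For a set $F$ of words, a word is $F$-free if none of its factors lies in $F$.

**Lemma 6.** Let $P$ be a finite set, let $\iota,\top$ be two further symbols, and let $\delta:(P\cup\{\iota\})\times\{0,1\}\to\{\text{subsets of }P\cup\{\top\}\}$ satisfy, for each $\sigma\in\{0,1\}$: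

(i) $\top\notin\delta(\iota,\sigma)\ne\emptyset$;

(ii) $\top\in\delta(p,\sigma)$ for some $p\in P$.

Let $F$ be the set of words $\sigma_1\cdots\sigma_\ell$ for which there is a path $\iota=p_0,p_1,\dots,p_\ell=\top$ with $p_i\in\delta(p_{i-1},\sigma_i)$. Let $V=P\cup\{\iota\}$ and
$$x_\sigma(v)=V\ \text{ if }\top\in\delta(v,\sigma),\qquad x_\sigma(v)=\delta(\iota,\sigma)\cup\delta(v,\sigma)\ \text{ otherwise.}$$
If the maximal length $H$ of an $F$-free word is finite, then $\{x_0,x_1\}$ is nilpotent of class exactly $H+1$.

The term $\delta(\iota,\sigma)$ starts a new run of the automaton at every letter, so that $A_t$ contains the states of all runs started at any earlier time. No transition leads into $\iota$ or out of $\top$.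

*Example.* Let $P=\{p,q\}$, $\delta(\iota,0)=\{p\}$, $\delta(\iota,1)=\{q\}$, $\delta(p,0)=\{\top\}$, $\delta(p,1)=\{p\}$, $\delta(q,1)=\{\top\}$, $\delta(q,0)=\emptyset$. Then $F=\{01^i0:i\ge0\}\cup\{11\}$. An $F$-free word has at most one $0$ and no factor $11$, so the longest is $101$ and $H=3$. The maps are $x_0(\iota)=\{p\}$, $x_0(p)=V$, $x_0(q)=\{p\}$, $x_1(\iota)=\{q\}$, $x_1(p)=\{p,q\}$, $x_1(q)=V$. The word $101$ gives $\{\iota\}\to\{q\}\to\{p\}\to\{p,q\}\ne V$, and either letter then gives $V$. The class is $4$.

*Proof of Lemma 6.* The sets $x_\sigma(v)$ are non-empty by (i), and $x_\sigma(V)=V$ by (ii). Let $w=\sigma_1\cdots\sigma_\ell$, $A_0\ne\emptyset$, and $A_t=x_{\sigma_t}(A_{t-1})$.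

**Step 1: a forbidden factor causes a crash.** This gives the upper bound on the class. Suppose $w$ has a factor $\sigma_{i+1}\cdots\sigma_l\in F$ with path $\iota=p_i,p_{i+1},\dots,p_l=\top$, and suppose $A_\ell\ne V$. Since $V$ is fixed, no $A_t$ is $V$. By (i), $p_{i+1}\ne\top$; so $l\ge i+2$, and $p_{i+1},\dots,p_{l-1}\in P$. Take any $v\in A_i$. Since $x_{\sigma_{i+1}}(v)\subseteq A_{i+1}\ne V$, this set is given by the second case of the definition, so it contains $\delta(\iota,\sigma_{i+1})\ni p_{i+1}$. Thus $p_{i+1}\in A_{i+1}$. Inductively, if $p_t\in A_t$ and $t+1<l$, then $x_{\sigma_{t+1}}(p_t)\ne V$ contains $\delta(p_t,\sigma_{t+1})\ni p_{t+1}$, so $p_{t+1}\in A_{t+1}$. Hence $p_{l-1}\in A_{l-1}$. But $\top\in\delta(p_{l-1},\sigma_l)$, so $A_l=V$, a contradiction. A word of length $H+1$ is not $F$-free, so it acts as the constant map $V$.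

**Step 2: an $F$-free word does not crash from $\{\iota\}$.** This gives the lower bound. Let $w$ be $F$-free and $A_0=\{\iota\}$. We claim that every $v\in A_t$ is the end of a path from $\iota$ labelled by a (possibly empty) suffix of $\sigma_1\cdots\sigma_t$, and that $A_t\subseteq P$ for $t\ge1$. For $t=0$ use the empty suffix. If the claim holds for $t$ and $\top\in\delta(v,\sigma_{t+1})$ for some $v\in A_t$, then some suffix of $\sigma_1\cdots\sigma_t$ followed by $\sigma_{t+1}$ is in $F$, contrary to $F$-freeness. So $A_{t+1}$ is a union of sets $\delta(\iota,\sigma_{t+1})\cup\delta(v,\sigma_{t+1})\subseteq P$ with $v\in A_t$, and each of its elements is the end of a path labelled $\sigma_{t+1}$ or a suffix extended by $\sigma_{t+1}$. This proves the claim; so $\iota\notin A_\ell$ and $A_\ell\ne V$ if $\ell\ge1$. By (i) no word of length at most $1$ is in $F$, so $H\ge1$. Taking $\ell=H$ gives class at least $H+1$. $\square$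

We may add inert points: points $p\in P$ with $\delta(p,\cdot)=\emptyset$ and no incoming transition. They do not change $F$.

We now need an automaton with $n$ states in total whose forbidden set $F$ allows only finite words, but some of length about $2^{n-o(n)}$. The intended word writes successive values of a counter in base $B$, one block of letters per digit. Each digit is compared with the same digit of the previous value, which stands a fixed distance $M$ earlier. The comparison needs a delay line of about $M$ states, roughly one state per letter of one counter value; everything else must be cheap.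

## Blocks, permitted pairs and three kinds of forbidden words

**Step 1: digits.** We encode base-$B$ digits by short words that have no long run of ones and all have the same number of ones. Let $r\ge5$, $m\ge1$, $d=1+\lceil\log_2r\rceil\ge3$. At most $r2^{r-d}\le2^{r-1}$ words of length $r$ contain the factor $1^d$, so at least $2^{r-1}$ do not. They fall into $r+1$ classes by number of ones; choose a largest one, $\mathcal D=\{D_0,\dots,D_{B-1}\}$. Then
$$B\ \ge\ \frac{2^{r-1}}{r+1}\ >\ 2,\tag{1}$$
since the middle term is $16/6$ for $r=5$ and increases with $r$.

The equal weights serve the delay line: if $D_{e'}$ has a one wherever $D_e$ has a one, then $D_{e'}=D_e$. So a comparison needs to test only for ones, and one delay line is enough. With separate lines for zeros and for ones, the number of states for the comparison would double.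

**Step 2: blocks.** We wrap each digit in a block whose position can be recognized. For $\kappa,\gamma\in\{0,1\}$ and $0\le e<B$ let
$$\beta(\kappa,\gamma,e)=0\,1^d\,0\,\kappa\,(1-\kappa)\,\gamma\,0\,D_e,\qquad\text{of length }s=r+d+6 .$$
Let $\mathcal B$ be the set of blocks, and $M=ms$. The letter in position $d+3$ is $\kappa$, in position $d+4$ it is $1-\kappa$, in position $d+5$ it is $\gamma$, and $D_e$ occupies positions $d+7,\dots,d+6+r$. A block determines $\kappa,\gamma,e$. The bit $\kappa=1$ marks the lowest digit of a number, and $\gamma$ is the carry coming into this digit.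

**(O)** *In a concatenation of blocks, the factor $1^d$ occurs exactly once per block, starting at its second letter.* The displayed run $1^d$ is bounded by zeros. The part $\kappa(1-\kappa)\gamma$ is bounded by zeros and has at most $2<d$ ones. The word $D_e$ is preceded by $0$, is followed by $0$ or by the end, and has no factor $1^d$.

**Step 3: carries and permitted pairs.** We describe the local rules of addition. For $b=\beta(\kappa,\gamma,e)$ let $\mathrm{out}(b)=1$ if $\gamma=1$ and $e=B-1$, and $\mathrm{out}(b)=0$ otherwise; this is the outgoing carry. Let $e^+\in\{0,\dots,B-1\}$ be congruent to $e+\gamma$ modulo $B$, so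
$$e^+=e+\gamma-B\,\mathrm{out}(b).\tag{2}$$
A pair $(b,b')$ of blocks with $b'=\beta(\kappa',\gamma',e')$ is permitted if
$$(\kappa'=0\ \text{ and }\ \gamma'=\mathrm{out}(b))\quad\text{or}\quad(\kappa'=1,\ \gamma'=1\ \text{ and }\ \mathrm{out}(b)=0).$$
So the carry is passed on, a lowest digit always receives carry $1$ (we add $1$), and no carry may leave the top digit. A concatenation of blocks is permitted if all pairs of consecutive blocks are.

**Step 4: the positions to be checked one counter value later.** For $b=\beta(\kappa,\gamma,e)$ let $J(b)\subseteq\{1,\dots,s\}$ consist of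

* $d+3$ if $\kappa=1$, or $d+4$ if $\kappa=0$;
* all $d+6+i$ such that the $i$-th letter of $D_{e^+}$ is $1$.

These are positions at which the block $m$ blocks later is to have a $1$.

*Example.* For $r=5$ we have $d=4$, $s=15$. The ten words of length $5$ with two ones may serve as $\mathcal D$, with $B=10$ (the weight $3$ also has ten words without $1111$; all other weights have fewer). If $D_0=00011$ and $D_1=00101$, then $b=\beta(1,1,0)=0\,1111\,0\,1\,0\,1\,0\,00011$, $\mathrm{out}(b)=0$, $e^+=1$, and $J(b)=\{7,13,15\}$.

**Step 5: the forbidden words.** Let $F=F_1\cup F_2\cup F_3$, where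

* $F_1$ is the set of words of length $3s$ that are not factors of any permitted concatenation;
* $F_2=\{b\,u\,0:b\in\mathcal B,\ j\in J(b),\ u\in\{0,1\}^{M-s+j-1}\}$;
* $F_3$ is the set of words that end in $1^d00$, contain exactly $m$ occurrences of $1^d00$, and contain no occurrence of $1^d01$.

In $F_2$, if $b$ occupies positions $t+1,\dots,t+s$, then the final $0$ is at position $t+M+j$. So $F_1$ enforces the block structure and the carries, $F_2$ enforces the transition from one counter value to the next, and $F_3$ makes sure that a mark $\kappa=1$ occurs often. Without $F_3$, a word could have $\kappa=0$ and all carries $0$ throughout, repeat the same digits forever, and never end.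

**Step 6: an automaton for $F$.** We now detect $F$ with few states. Let $P$ consist of

* the non-empty binary words of length at most $3s-1$, where $\iota$ plays the role of the empty word;
* points $y_1,\dots,y_M$;
* points $[i,\rho]$ with $0\le i<m$ and $\rho\in\{0,1,\dots,d,*\}$;
* possibly some inert points.

The transitions are exactly the following.

* For a word $u$ (possibly empty) with $|u|\le3s-2$: $u\sigma\in\delta(u,\sigma)$. For $|u|=3s-1$: $\top\in\delta(u,\sigma)$ iff $u\sigma\in F_1$. If $u\sigma=b\in\mathcal B$, then also $y_{M-s+j}\in\delta(u,\sigma)$ for all $j\in J(b)$.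
* $\delta(y_i,\sigma)=\{y_{i-1}\}$ for $i\ge2$; $\delta(y_1,0)=\{\top\}$; $\delta(y_1,1)=\emptyset$.
* For $\rho\ne*$: $\delta([i,\rho],1)=\{[i,\min(\rho+1,d)]\}$. For $\rho<d$: $\delta([i,\rho],0)=\{[i,0]\}$. Further $\delta([i,d],0)=\{[i,*]\}$ and $\delta([i,*],1)=\emptyset$. Finally $\delta([i,*],0)=\{[i+1,0]\}$ if $i<m-1$, and $\{\top\}$ if $i=m-1$. Also $[0,\sigma]\in\delta(\iota,\sigma)$ for $\sigma\in\{0,1\}$, so $\iota$ also acts like $[0,0]$.

**Lemma 7.** The words read along paths from $\iota$ to $\top$ are exactly those in $F$. Conditions (i) and (ii) of Lemma 6 hold, and $x_0\ne x_1$. Without inert points,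
$$|V|=2^{3s}-1+m(s+d+2).\tag{3}$$

*Proof.* After its first step, a path is either in the word states or in the states $[i,\rho]$, since the latter can be entered from outside only from $\iota$.

A path that stays in word states until $\top$ spells out its label and reaches $\top$ after $3s$ letters exactly when the label is in $F_1$.

A path that leaves the word states for the states $y$ does so on completing a block $b$ (of length $s\le3s-1$), to some $y_{M-s+j}$ with $j\in J(b)$; the index lies in $\{1,\dots,M\}$. From there it needs exactly $M-s+j$ further letters to reach $\top$. These are arbitrary except for the last, which must be $0$. So such paths read exactly $F_2$.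

For the third kind we show by induction on the length of a word $z$ read from $\iota$ (thought of as $[0,0]$): as long as the path is alive and not yet at $\top$, it is at $[i,\rho]$, where $i$ is the number of occurrences of $1^d00$ in $z$; $z$ has no occurrence of $1^d01$; $\rho=*$ iff $z$ ends in $1^d0$; and otherwise $\rho$ is the number of trailing ones of $z$, capped at $d$. The cases are:

* From $\rho\ne*$, reading $1$ creates neither factor, since $z$ does not end in $1^d0$; the count of trailing ones is updated.
* From $\rho<d$, reading $0$ gives a word that ends in $0$ but not in $1^d0$, and creates neither factor.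
* From $\rho=d$, reading $0$ gives a word ending in $1^d0$, and creates neither factor.
* From $\rho=*$, reading $1$ creates $1^d01$, and the path dies. Reading $0$ creates one more $1^d00$; the new word has no trailing one and does not end in $1^d0$. If this was the $m$-th occurrence, the path goes to $\top$.

So $\top$ is reached exactly at the end of a word in $F_3$: a word in $F_3$ never causes death, and its $m$-th occurrence of $1^d00$ is at its end. Hence the language is $F$.

For (i): $\delta(\iota,\sigma)=\{\sigma,[0,\sigma]\}$, where the first entry is the one-letter word. For (ii): if $\sigma=0$, use $y_1$. If $\sigma=1$, use the word $1^{3s-1}$: by (O) a factor of a concatenation of blocks never contains $1^{d+1}$, which would contain two occurrences of $1^d$ at adjacent places, and $3s>d+1$, so $1^{3s}\in F_1$. Also $x_0(\iota)=\delta(\iota,0)\ne\delta(\iota,1)=x_1(\iota)$. Finally, there are $2^{3s}-2$ non-empty words of length at most $3s-1$, so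
$$|V|=1+(2^{3s}-2)+M+m(d+2)=2^{3s}-1+m(s+d+2).\qquad\square$$

## The counter word avoids all forbidden words

For $0\le c<B^m$ let $c=\sum_{i<m}e_i(c)B^i$ be the base-$B$ expansion. Let $\gamma_0(c)=1$, and for $i\ge1$ let $\gamma_i(c)=1$ iff $e_0(c)=\dots=e_{i-1}(c)=B-1$, and $\gamma_i(c)=0$ otherwise; these are the carries when $1$ is added to $c$. Let $\kappa_0=1$, $\kappa_i=0$ for $i\ge1$, and $b_{c,i}=\beta(\kappa_i,\gamma_i(c),e_i(c))$. Let $w$ be the concatenation of all $b_{c,i}$ in lexicographic order of $(c,i)$. Its length is $B^mM$.

**Lemma 8.** The word $w$ is $F$-free.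

*Proof.* **Step 1: $F_1$.** We show that $w$ is a permitted concatenation; then each of its factors of length $3s$ is outside $F_1$. We have $\mathrm{out}(b_{c,i})=1$ iff $\gamma_i(c)=1$ and $e_i(c)=B-1$, that is, iff $e_0(c)=\dots=e_i(c)=B-1$. If $i<m-1$, this equals $\gamma_{i+1}(c)$, and $\kappa_{i+1}=0$, so the pair $(b_{c,i},b_{c,i+1})$ is permitted. If $i=m-1$ and $c<B^m-1$, not all digits of $c$ are $B-1$, so $\mathrm{out}(b_{c,m-1})=0$; as $\kappa_0=\gamma_0(c+1)=1$, the pair $(b_{c,m-1},b_{c+1,0})$ is permitted.

**Step 2: $F_2$.** We check that each digit is the right one, one counter value later. A factor $b\in\mathcal B$ of $w$ has $1^d$ starting at its second letter; by (O) it is aligned with the blocks of $w$, so $b=b_{c,i}$ for some $c,i$. If $w$ has a factor $bu0\in F_2$ starting there, its last letter is letter $j\in J(b)$ of the block $m$ blocks later, which is $b_{c+1,i}$. By the rule of adding $1$, $e_i(c+1)\equiv e_i(c)+\gamma_i(c)\pmod B$, so $e_i(c+1)=e_i(c)^+$. Hence $b_{c+1,i}=\beta(\kappa_i,\cdot,e_i(c)^+)$ has the same $\kappa_i$ as $b$ and has a $1$ at every position of $J(b)$: at $d+3$ if $\kappa_i=1$, at $d+4$ if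 $\kappa_i=0$, and at the ones of $D_{e_i(c)^+}$. This contradicts the final letter $0$.

**Step 3: $F_3$.** We use that marks are frequent in $w$. By (O), each occurrence of $1^d$ in $w$ is followed by $0\kappa$ with the $\kappa$ of its block. Suppose a factor of $w$ is in $F_3$. Its $m$ occurrences of $1^d00$ are headers of blocks with $\kappa=0$. Any block of $w$ between two of these has its header inside the factor as well, and this header is not $1^d01$; so it too is one of the $m$ occurrences. Thus there are $m$ consecutive blocks of $w$ with $\kappa=0$. But every $m$ consecutive blocks of $w$ include one with $\kappa=1$. $\square$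

## No $F$-free word is infinite

**Lemma 9.** The lengths of $F$-free words are bounded.

*Proof.* The set of $F$-free words is closed under prefixes. If it were infinite, König's lemma would give an infinite word $w=w_1w_2\cdots$ all of whose prefixes, hence all of whose finite factors, are $F$-free. We refute this. The word need not resemble the counter word of Lemma 8, so everything must be derived from $F$-freeness.

**Step 1: parsing.** We show that $w$ is a sequence of blocks, up to an initial piece. For $t\ge0$ the window $w_{t+1}\cdots w_{t+3s}$ is not in $F_1$, so it is a factor of a permitted concatenation. Fix one such representation for each $t$, and let $\varphi_t$ be the residue modulo $s$ of the positions (counted in $w$) of block beginnings. By (O), every occurrence of $1^d$ in the window begins at a position $\equiv\varphi_t+1\pmod s$.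

The windows for $t$ and $t+1$ share $3s-1\ge2s$ letters. In the representation for $t$, a block begins at one of the first $s$ of these shared letters and ends within them. So the shared part contains an occurrence of $1^d$. Its beginning is $\equiv\varphi_t+1$ and also $\equiv\varphi_{t+1}+1$, so $\varphi_t=\varphi_{t+1}$. Hence all $\varphi_t$ equal one residue $\varphi$.

Let $x\ge1$ be a position with $x\equiv\varphi\pmod s$. The window with $t=x-1$ begins at $x$, where a block of its representation begins. So $w_x\cdots w_{x+2s-1}$ is a pair of consecutive blocks of a permitted concatenation. Hence, after deleting fewer than $s$ initial letters, $w=b_0b_1b_2\cdots$ with blocks $b_i=\beta(\kappa_i,\gamma_i,e_i)$, and all consecutive pairs are permitted.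

**Step 2: comparison at distance $m$ blocks.** We show that for all $i\ge0$
$$\kappa_{i+m}=\kappa_i,\qquad e_{i+m}=e_i^+=e_i+\gamma_i-B\,\mathrm{out}(b_i).\tag{4}$$
By $F_2$-freeness, for each $j\in J(b_i)$ the $j$-th letter of $b_{i+m}$ is not $0$, so it is $1$. If $\kappa_i=1$, then $j=d+3$ gives $\kappa_{i+m}=1$. If $\kappa_i=0$, then $j=d+4$ gives $1-\kappa_{i+m}=1$. So $\kappa_{i+m}=\kappa_i$. Also $D_{e_{i+m}}$ has ones wherever $D_{e_i^+}$ has; the weights are equal, so the words are equal and $e_{i+m}=e_i^+$. The last equality is (2).

**Step 3: a mark occurs.** We need a place where the carry $1$ enters. If $\kappa_i=\dots=\kappa_{i+m-1}=0$ for some $i$, then by (O) the word $b_i\cdots b_{i+m-1}$, cut off right after the header $1^d00$ of its last block, contains exactly $m$ occurrences of $1^d$ followed by two letters, all of them $1^d00$, and it ends with the last one. So it is in $F_3$, which is impossible. Hence we can fix $i\ge1$ with $\kappa_i=1$. Let $p\ge1$ be least with $\kappa_{i+p}=1$. Since $\kappa_{i+m}=\kappa_i=1$, we have $p\le m$.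

**Step 4: the local rules around the mark.** We collect what permittedness says about the $p$ blocks starting at the mark, in every later period. Let $l\ge0$. By (4), $\kappa_{i+lm}=\kappa_{i+lm+p}=1$ and $\kappa_{i+lm+t}=0$ for $0<t<p$. Looking at the pairs that end in blocks $i+lm$, $i+lm+t$ and $i+lm+p$, respectively (the first pair exists because $i\ge1$), we get
$$\gamma_{i+lm}=1;\qquad\gamma_{i+lm+t}=\mathrm{out}(b_{i+lm+t-1})\ \ (0<t<p);\qquad\mathrm{out}(b_{i+lm+p-1})=0.\tag{5}$$

**Step 5: a bounded number that grows forever.** We read these $p$ digits as one integer. Put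
$$N_l=\sum_{t=0}^{p-1}e_{i+lm+t}B^t\in[0,B^p-1].$$
By (4),
$$N_{l+1}=N_l+\sum_{t=0}^{p-1}\gamma_{i+lm+t}B^t-\sum_{t=0}^{p-1}\mathrm{out}(b_{i+lm+t})B^{t+1}.$$
By (5) the first sum equals $1+\sum_{t=1}^{p-1}\mathrm{out}(b_{i+lm+t-1})B^t=1+\sum_{t=0}^{p-2}\mathrm{out}(b_{i+lm+t})B^{t+1}$. So the two sums cancel except for the $1$ and the term $\mathrm{out}(b_{i+lm+p-1})B^p$, which is $0$. Hence $N_{l+1}=N_l+1$ for all $l\ge0$, so $N_l\to\infty$, contradicting $N_l<B^p$. $\square$

By Lemma 9 the maximal length $H$ of an $F$-free word is finite, and by Lemma 8 it is at least $B^mM$. Lemmas 6 and 7 now say that $\{x_0,x_1\}$, with $x_0\ne x_1$, is nilpotent of class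
$$H+1\ \ge\ B^mM+1.\tag{6}$$
This holds for all $r\ge5$ and $m\ge1$, with any number of inert points added.

## Counting points: the lower bound in Theorem 5

It remains to choose $r$ and $m$ for a given large $n$. By (3) each digit costs $q=s+d+2=r+2d+8$ points and by (1) carries about $r-1-\log_2(r+1)$ bits, so $r$ should tend to infinity; but the word states number about $2^{3s}$ and must stay far below $n$. So $r$ is a small multiple of $\log n$.

**Step 1: the choice fits into $n$ points.** Let
$$r=\Bigl\lfloor\tfrac17\log_2n\Bigr\rfloor,\qquad m=\Bigl\lfloor\frac{n-\sqrt n}{q}\Bigr\rfloor .$$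
Since $d\le2+\log_2r$,
$$3s=3(r+d+6)\le\tfrac37\log_2n+3\log_2r+24\le\tfrac12\log_2n$$
for large $n$, because $\frac37<\frac12$ and $\log_2r=O(\log\log n)$. So $2^{3s}\le\sqrt n$. For large $n$ also $r\ge5$ and $m\ge1$. By (3) the construction needs $2^{3s}-1+mq\le\sqrt n-1+(n-\sqrt n)<n$ points; add inert points so that $|V|=n$ exactly.

**Step 2: the class.** We estimate $\log_2$ of (6). By definition of $m$, $mq\ge n-\sqrt n-q$. By (1), $\log_2B\ge r-1-\log_2(r+1)$. Moreover $q\le r+12+2\log_2r$ and $q\ge r$, so
$$\frac{r-1-\log_2(r+1)}{q}=1-\frac{q-r+1+\log_2(r+1)}{q}\ \ge\ 1-\frac{13+3\log_2(r+1)}{r}.$$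
For large $n$ the right-hand side is positive, and
$$\log_2(\text{class})\ge m\log_2B\ge mq\cdot\frac{r-1-\log_2(r+1)}{q}\ge(n-\sqrt n-q)\Bigl(1-\frac{13+3\log_2(r+1)}{r}\Bigr).$$
The last product is at least
$$n-\sqrt n-q-n\cdot\frac{13+3\log_2(r+1)}{r}=n-O\Bigl(\frac{n\log\log n}{\log n}\Bigr),$$
because $r$ is of order $\log n$, so the fraction is $O(\log\log n/\log n)$, and $\sqrt n+q=\sqrt n+O(\log n)$ is of smaller order than $n\log\log n/\log n$.

This is the lower bound of Theorem 5 for $k=2$, with an absolute constant $C$. For $k\ge3$ it follows by Lemma 2(c) as soon as $N_2(n)\ge k+1$, with the same $C$; this is where $n_0(k)$ depends on $k$. Together with $N_k(n)\le2^n-2$, dividing $\log_2N_k(n)$ by $n$ gives the limit $1$. $\blacksquare$
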